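# Min-Power Edge-Multi-Cover within a constant factor

## 1. Unit thresholds: sampling with a bounded shortfall

Start with a graph $G=(V,E)$, undirected and simple. Switching a node on costs $1$, and an edge works when both of its ends are on. Every node $v$ demands at least $r(v)$ working edges at it, where $r(v)\ge 0$ is an integer and $r(v)\le\deg(v)$. How many nodes must be on?

Call $v$ a *terminal* if $r(v)\ge 1$, and let $R$ be the set of terminals. Write $N(v)$ for the neighbors of $v$ and $k=\max_v r(v)$; we assume $k\ge1$. A terminal needs a working edge, so it must be on. Hence the task is to find a smallest set $S\supseteq R$ of nodes with $|N(v)\cap S|\ge r(v)$ for every $v\in R$. For instance, if two terminals of demand $2$ are both joined to the same three non-terminals, and there are no other edges, then the best $S$ consists of the terminals and two of the three others, so the answer is $4$.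

The linear relaxation is to minimize $\sum_u x_u$ subject to $0\le x_u\le 1$, $x_v=1$ for $v\in R$, and $\sum_{u\in N(v)}x_u\ge r(v)$ for $v\in R$. Let $\mathrm{LP}_1$ be its value. The obvious rounding puts $u$ into $S$ independently with probability $\min\{1,cx_u\}$, for some $c\geq 1$. For constant $c$ this leaves many terminals unsatisfied: if $r(v)=1$ and $v$ has $N\ge c$ neighbors with $x_u=1/N$ each, then $v$ gets no neighbor with probability $(1-c/N)^N\to e^{-c}$. So we do not insist on satisfying everyone. We let terminals fall short and then repair them. The question becomes how large the expected shortfall of a terminal is, and the hope is that it is bounded independently of $r(v)$.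

Recall that $\mathrm{Poi}(\mu)$, $\mu\ge0$, takes the value $j$ with probability $e^{-\mu}\mu^j/j!$, has mean and variance $\mu$, and that a sum of independent Poisson variables is Poisson. For $c>0$ and an integer $r\ge1$ put
$$f_r(c)=\mathbb E\,(r-\mathrm{Poi}(cr))^+,\qquad D_k(c)=\max_{1\le r\le k}f_r(c). \tag{1}$$
For example, $f_1(c)=e^{-c}$ and $f_2(c)=2e^{-2c}+2c\,e^{-2c}=2(1+c)e^{-2c}$.

**Lemma 1 (the Poisson variable is the worst case).** Let $N$ be a finite set, $1\le r\le k$ integers, $w_u\in[0,1]$ for $u\in N$ with $\sum_{u\in N}w_u\ge r$. Let $X$ be the number of events that occur among independent events indexed by $N$, the $u$-th having probability at least $\min\{1,cw_u\}$. Then $\mathbb E(r-X)^+\le D_k(c)$.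

**Step 1: remove the events that are certain.** Let $Q=\{u:cw_u\ge1\}$. These $|Q|$ events occur with probability $1$. If $|Q|\ge r$, the shortfall is $0$. Otherwise put $r'=r-|Q|$, so $1\le r'\le k$. Since each $w_u\le1$, we have $\sum_{u\in N\setminus Q}w_u\ge r'$. Realize the $u$-th event as $\{U_u\le \text{its probability}\}$ with independent uniform $U_u\in[0,1]$, and let $Y$ count the $u\in N\setminus Q$ with $U_u\le cw_u$. Then $X\ge|Q|+Y$ almost surely, so $\mathbb E(r-X)^+\le\mathbb E(r'-Y)^+$, where $Y$ is a sum of independent Bernoulli$(cw_u)$ variables with mean $\mu=c\sum_{u\in N\setminus Q}w_u\ge cr'$.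

**Step 2: replace Bernoulli by Poisson.** The purpose is to get a bound that depends on the $w_u$ only through $\mu$. Let $\varphi$ be bounded and convex on $\mathbb Z_{\ge0}$, meaning that its increments $\varphi(y+1)-\varphi(y)$ are nondecreasing. Adding up increments gives $\varphi(y)\ge\varphi(0)+y(\varphi(1)-\varphi(0))$, with equality for $y=0,1$. Taking expectations over $y\sim\mathrm{Poi}(p)$ gives
$$\mathbb E\varphi(\mathrm{Poi}(p))\ge\varphi(0)+p(\varphi(1)-\varphi(0))=\mathbb E\varphi(\mathrm{Bernoulli}(p)).$$
Replace the summands of $Y$ by independent $\mathrm{Poi}(cw_u)$ variables one at a time. Conditioned on the sum $s$ of the other summands, the quantity averaged is $\varphi(y)=(r'-s-y)^+$, which is bounded and convex on $\mathbb Z_{\ge0}$, so the expectation does not decrease. At the end, $\mathbb E(r'-Y)^+\le\mathbb E(r'-\mathrm{Poi}(\mu))^+$.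

**Step 3: lower the mean to $cr'$.** Since $\mathrm{Poi}(\mu+\delta)$ is distributed as $\mathrm{Poi}(\mu)+\mathrm{Poi}(\delta)$ with independent summands, $\mathbb E(r'-\mathrm{Poi}(\mu))^+$ is nonincreasing in $\mu$. As $\mu\ge cr'$, it is at most $f_{r'}(c)\le D_k(c)$. $\square$

**Lemma 2.** For $c>1$ and all $r\ge1$,
$$f_r(c)\le\frac{c}{4(c-1)}. \tag{2}$$

**Proof.** Let $\nu\sim\mathrm{Poi}(cr)$. Use $x^+=\frac12(|x|+x)$. Here $\mathbb E(r-\nu)=-(c-1)r$, and by Cauchy–Schwarz $\mathbb E|r-\nu|\le\sqrt{\mathbb E(r-\nu)^2}=\sqrt{(c-1)^2r^2+cr}$. Since $\sqrt{A^2+B}-A\le B/(2A)$ for $A>0$, $B\ge0$,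
$$f_r(c)\le\tfrac12\Bigl(\sqrt{(c-1)^2r^2+cr}-(c-1)r\Bigr)\le\tfrac12\cdot\frac{cr}{2(c-1)r}=\frac{c}{4(c-1)}.\qquad\square$$

The hypothesis $c>1$ matters: we shall compute in Section 6 that $f_r(1)=r^{r+1}e^{-r}/r!$, which by Stirling's formula grows like $\sqrt{r/2\pi}$. A fixed proportional surplus cancels this growth.

**Proposition 1 (unit thresholds).** Sampling with $c=2$ and then repairing gives a feasible set of expected size at most $2\,\mathrm{LP}_1$.

**Proof.** Take an optimal $x$. Terminals have $x_v=1$ and are chosen with probability $1$. Let $X_v=|N(v)\cap S|$ after sampling. If $X_v<r(v)$ for a terminal $v$, add $r(v)-X_v$ further neighbors of $v$; they exist because $r(v)\le\deg(v)$. The result is feasible. The expected size is at most $|R|$ for the terminals, $2(\mathrm{LP}_1-|R|)$ for the sampled non-terminals, and $\sum_{v\in R}\mathbb E(r(v)-X_v)^+$ for the repairs. Lemma 1 with $N=N(v)$, $w_u=x_u$ bounds each repair term by $D_k(2)$, which is at most $\frac12$ by (2). The total is at most $2(\mathrm{LP}_1-|R|)+\frac32|R|\le2\,\mathrm{LP}_1$. $\square$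

Two things made this work. The expected shortfall is $O(1)$ edges per terminal, and each missing edge costs $1$, which the terminal already pays for being on. So repairs are charged to a cost that no solution avoids. What changes when edges need different amounts of power?

## 2. Arbitrary thresholds and the cost no solution avoids

Let every edge $e=uv$ have a rational threshold $p_e=p_{uv}=p_{vu}\ge0$. An *assignment* gives each node $v$ a power $a_v\ge0$. It *activates* $uv$ if $a_u\ge p_{uv}$ and $a_v\ge p_{uv}$. Its value is $\mathbf a(V)=\sum_va_v$.

**Definition (power of an edge set).** For $J\subseteq E$, $p_J(v)=\max\{p_e:e\in J,\ e\ni v\}$, with the empty maximum equal to $0$, and $p(J)=\sum_vp_J(v)$.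

Clearly $p(J)$ is the minimum value of an assignment activating $J$. On a path $a,b,c$ with $p_{ab}=1$ and $p_{bc}=3$, the whole path has power $1+3+3=7$: the node $b$ pays only for its more expensive edge.

**Definition (Min-Power Edge-Multi-Cover).** Given $G$, the thresholds and demands $0\le r(v)\le\deg_E(v)$, find $J\subseteq E$ of minimum power with $\deg_J(v)\ge r(v)$ for every $v$.

Equivalently, find an assignment of minimum value that activates at least $r(v)$ edges at each $v$; such an assignment is called feasible, and $\mathrm{OPT}$ denotes the minimum. An algorithm has *ratio* $\alpha$ if it runs in polynomial time and always returns a solution of value at most $\alpha\,\mathrm{OPT}$. In "Activation Network Design Problems" (http://www.openu.ac.il/home/nutov/activation.pdf) the question is listed as an open problem: is there a ratio independent of $k$ and of $n=|V|$? The ratio recorded with the problem as best known is $\min\{O(\ln k),k+1/2\}$, with a constant known for unit thresholds.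

Some cases can be done by hand. In a star with edge thresholds $1,2,5$, center demand $2$ and leaf demands $0$, the best choice is the two cheapest edges, of power $1+2+2=5$. On a path $a,b,c,d$ with thresholds $1,3,1$ and all demands $1$, the two end edges suffice and cost $4$; raising the demands of $b$ and $c$ to $2$ forces all three edges and cost $1+3+3+1=8$.

**Definition.** For a terminal $v$, $m_v$ is the $r(v)$-th smallest threshold among the edges at $v$. For other nodes, $m_v=0$.

In the star, $m_{\text{center}}=2$. Every feasible assignment has $a_v\ge m_v$, since otherwise fewer than $r(v)$ edges at $v$ could be active. Also, at least $r(v)$ edges $uv$ have $p_{uv}\le m_v$. By symmetry, such an edge needs at most $m_v$ at its *other* end. So once $a_v\ge m_v$, each missing edge at $v$ can be bought for at most $m_v$. Buying everything this way costs at most $\sum_v(1+r(v))m_v\le(k+1)\mathrm{OPT}$. Nothing better than $k+1$ can be expected from this alone. Take $T$ terminals of demand $k$, each joined to $k$ private leaves with threshold $1-\eta$, and all joined to $k$ common hubs with threshold $1$;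 leaves and hubs have demand $0$. Local buying pays $T(k+1)(1-\eta)$, while using the hubs costs $T+k$.

So the charging half of the unit-threshold proof survives: *a shortfall of $O(1)$ edges at $v$ can be repaired at cost $O(m_v)$, which every solution pays at $v$.* What is lost is the other half. We no longer know at which level $v$ should operate, and an edge needs both of its ends at a sufficient level. Here is what will be proved; $\mathrm{LP}^*$ is the value of the relaxation of Section 4.

**Theorem 1.** For every fixed rational $c>0$ there is a deterministic polynomial-time algorithm that finds a solution of power at most $\bigl(1+\max\{c,D_k(c)\}\bigr)\cdot\mathrm{LP}^*$, where $\mathrm{LP}^*\le\mathrm{OPT}$. In particular ($c=5/4$) the ratio is $9/4$, independent of $k$ and $n$.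

**Theorem 2.** The ratio $2.117$ is achievable for all $k$, and ratio $2$ is achievable for $k\le6$.

**Theorem 3.** If the problem has a polynomial-time $\alpha$-approximation, $\alpha$ constant, then for every $\varepsilon>0$ Vertex Cover has a polynomial-time $(\alpha+\varepsilon)$-approximation. Hence no constant ratio below $2$ is possible under the Unique Games Conjecture, and no ratio below $1.3606$ is possible unless P=NP. Moreover, the integrality gap of the LP lies in $[2,\,2.117]$.

**Theorem 4.** Suppose thresholds are per ordered pair with $p_{uv}\le\beta p_{vu}$ for all ordered pairs, $\beta\ge1$. Then ratio $2+\max\{1,\ln\beta\}$ is achievable in polynomial time. For each sufficiently large constant $\beta$, ratio better than $\ln\beta-O(\ln\ln\beta)$ is NP-hard.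

## 3. An edge-by-edge relaxation with gap of order $k$

Let $L_v=\{0\}\cup\{p_e:e\ni v\}$. Lowering each $a_v$ to the largest element of $L_v$ not exceeding it changes no activated edge, so some optimal assignment has $a_v\in L_v$ for all $v$. A relaxation then has variables $x_v(t)\ge0$ for $t\in L_v$, read as "the fraction of $v$ at level $t$", with $\sum_tx_v(t)=1$. Write
$$y_v(l)=\sum_{t\in L_v,\,t\ge l}x_v(t)\quad(l\in L_v),\qquad \lambda_v=\sum_{t\in L_v}t\,x_v(t).$$
Thus $y_v(l)$ is the fraction of $v$ at level at least $l$, and $\lambda_v$ is its fractional cost.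

The sensible first attempt adds $x_e\in[0,1]$ for each edge $e=uv$ with $x_e\le y_u(p_e)$, $x_e\le y_v(p_e)$, the demand constraints $\sum_{e\ni v}x_e\ge r(v)$, and, since we know it is true, $y_v(m_v)=1$. We minimize $\sum_v\lambda_v$. This relaxation is too weak.

**Example.** Let $k\ge2$ and $T=N=k^2$. Take $T$ terminals of demand $k$. Each is joined to $k$ private leaves with threshold $1/k$, and all are joined to $Nk$ common hubs with threshold $1$; leaves and hubs have demand $0$. In a feasible assignment a terminal of power below $1$ uses no hub edge, so all its $k$ leaves have power at least $1/k$. Thus each terminal with its leaves pays at least $1$, and $\mathrm{OPT}\ge T=k^2$. Fractionally, put each terminal at level $1$ with fraction $1/N$ and at level $1/k=m_v$ otherwise, each hub at level $1$ with fraction $1/N$, and leaves at level $0$. Set $x_e=1/N$ on every hub edge; then each terminal receives $Nk\cdot\frac1N=k$. The cost is at most $T\bigl(\frac1{k^2}+\frac1k\bigr)+Nk\cdot\frac1N=2k+1$. The gap is at least $k^2/(2k+1)\ge k/3$.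

The defect is visible. The terminal sits almost entirely at level $1/k$, where it has no edges at all, and the whole demand is served by the sliver at level $1$. Nothing in the relaxation asks whether $v$ is satisfied *at the level at which it sits*.

## 4. Demands imposed at every level

The remedy is to give each terminal $v$ a separate set of edge variables for each of its levels $t$. For each terminal $v$, each $u\in N(v)$ and each $t\in L_v$ with $t\ge p_{uv}$, let $z^t_{v,u}\ge0$ be read as "$v$ is at level $t$ and the edge $uv$ is active". The relaxation is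
$$\min\sum_v\lambda_v\quad\text{subject to}\quad\sum_{t\in L_v}x_v(t)=1\ (v\in V),\quad x\ge0,\quad z\geq 0,$$
and, for every terminal $v$,
$$\sum_{u:\,p_{uv}\le t}z^t_{v,u}\ge r(v)\,x_v(t)\qquad(t\in L_v), \tag{3}$$
$$z^t_{v,u}\le x_v(t), \tag{4}$$
$$\sum_{t\ge p_{uv}}z^t_{v,u}\le y_u(p_{uv})\qquad(u\in N(v)). \tag{5}$$

Constraint (3) says that $v$ meets its demand at each level separately. Constraint (5) says that the edge is active at most as often as $u$ is high enough. Note that an edge between two terminals $u$ and $v$ has two unrelated families of variables $z_{v,u}$ and $z_{u,v}$; no relation between them will be needed.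

**Lemma 3.** $\mathrm{LP}^*\le\mathrm{OPT}$.

**Proof.** Take an optimal assignment with $a_v\in L_v$. Set $x_v(a_v)=1$ for all $v$, set $z^{a_v}_{v,u}=1$ if $v$ is a terminal and $uv$ is activated, and set all other variables to $0$. If $uv$ is activated then $p_{uv}\le a_v$, so this $z$-variable exists, and $a_u\ge p_{uv}$, so $y_u(p_{uv})=1$. Hence (5) holds, (4) is clear, and (3) holds for $t=a_v$ because at least $r(v)$ edges at $v$ are activated, and for other $t$ because its right side is $0$. The value is $\mathbf a(V)=\mathrm{OPT}$. $\square$

**Lemma 4.** If $x_v(t)>0$ then $t\ge m_v$. In particular $\lambda_v\ge m_v$.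

**Proof.** For a non-terminal, $m_v=0$. For a terminal, (4) bounds each term on the left of (3) by $x_v(t)$. So the number of $u\in N(v)$ with $p_{uv}\le t$, multiplied by $x_v(t)$, is at least $r(v)x_v(t)$. Hence at least $r(v)$ edges at $v$ have threshold at most $t$, that is, $t\ge m_v$. Since the mass of $x_v$ is $1$ and lies on levels $\ge m_v$, $\lambda_v\ge m_v$. $\square$

On the example of Section 3 the new relaxation has value at least $T$. By Lemma 4, each terminal has $x_v(1/k)+x_v(1)=1$. At $t=1/k$ only the $k$ leaves are available, so (3) and (4) force $z^{1/k}_{v,u}=x_v(1/k)$ for every leaf $u$ of $v$, and (5) makes each leaf pay at least $\frac1kx_v(1/k)$. The terminal and its leaves pay at least $x_v(1)+k\cdot\frac1kx_v(1/k)=1$.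

The LP has polynomial size. From now on $(x,z)$ is a fixed optimal rational solution of polynomial bit length, computable in polynomial time.

## 5. Quantile rounding

**Definition (quantile function).** For $\theta\in(0,1]$ let $F_u(\theta)=\max\{l\in L_u:y_u(l)\ge\theta\}$.

The maximum exists because $y_u(0)=1$. For example, if $L_u=\{0,1,4\}$ and $x_u=(\frac12,\frac14,\frac14)$, then $y_u=(1,\frac12,\frac14)$ and $F_u$ equals $4$ on $(0,\frac14]$, $1$ on $(\frac14,\frac12]$ and $0$ on $(\frac12,1]$. Its integral is $1+\frac14=\lambda_u$. In general, since $y_u$ is nonincreasing,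
$$F_u(\theta)\ge l\iff y_u(l)\ge\theta\qquad(l\in L_u), \tag{6}$$
the function $F_u$ is nonincreasing and takes the value $t$ on an interval of length $x_u(t)$, so $\int_0^1F_u(\theta)\,d\theta=\lambda_u$. By Lemma 4, $y_v(m_v)=1$, so $F_v(\theta)\ge m_v$ for all $v$ and $\theta$.

What is the natural rounding? Choose $\theta_u\in(0,1]$ uniformly and independently and set $a_u=F_u(\theta_u)$. This costs $\lambda_u$ in expectation, but it can leave a shortfall proportional to $r(v)$. Suppose a terminal $v$ of demand $r$ has $s$ levels $t_1<\dots<t_s$ with $x_v(t_i)=1/s$. At each threshold $t_i$ let it have exactly $r$ neighbors $u$, with $y_u(t_i)=1/s$, and set $z^{t_i}_{v,u}=1/s$ for these. Constraints (3)–(5) hold at $v$. When $v$ draws level $t_i$, only the $ir$ neighbors with thresholds up to $t_i$ can count, each with probability $1/s$, so the expected number of active edges is $ir/s$. On average over $i$ it is $r\frac{s+1}{2s}$, so the expected shortfall is at least $r\frac{s-1}{2s}$, of order $r$. The reason is that level $t_i$ of $v$ is rare, and its neighbors need to be up only on that rare fraction. They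 are not coordinated with $v$.

The way past this is to stop relying on the level that $v$ happens to draw. Fix a deterministic level $t_v$ such that *most* of the mass of $x_v$ is at or below $t_v$, and make sure that $v$ always gets at least $t_v$. All neighbors used by the levels $t\le t_v$ have threshold at most $t_v$, so they can be pooled, and together they have been bought on a large fraction. Restricting $\theta$ to a short interval $(0,\sigma]$ does both jobs: it forces $a_v\ge F_v(\sigma)=:t_v$, and it boosts every probability by $1/\sigma$.

**Algorithm.** Let $\sigma=1/(1+c)$.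

1. *Rounding.* Independently for each node $u$ choose $\theta_u$ uniformly in $(0,\sigma]$ and set $a_u=F_u(\theta_u)$.
2. *Repair.* Let $A_v$ be the number of edges at $v$ activated by $a$. For each terminal $v$ with $A_v<r(v)$, choose $r(v)-A_v$ non-activated edges $uv$ with $p_{uv}\le m_v$ and raise the power of each such $u$ to at least $p_{uv}$.

The randomness will be removed in Step 6 below.

**Step 1: the output is feasible, and repair is cheap.** At least $r(v)$ edges at $v$ have threshold at most $m_v$, and at most $A_v$ of them are activated, so the choice in the repair is possible. Since $a_v=F_v(\theta_v)\ge m_v$, raising $u$ activates the chosen edge $uv$. Raising powers never deactivates an edge, so after all repairs every demand is met. The repair for $v$ costs at most $(r(v)-A_v)^+m_v$; this is where symmetry is used.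

**Step 2: bound the cost of rounding.** We want the base cost $m_v$ to be charged only once and only the excess $\lambda_v-m_v$ to be inflated. Since $F_v\ge m_v$,
$$\mathbb E a_v=\frac1\sigma\int_0^\sigma F_v=m_v+(1+c)\int_0^\sigma(F_v-m_v)\le m_v+(1+c)\int_0^1(F_v-m_v)=m_v+(1+c)(\lambda_v-m_v). \tag{7}$$

**Step 3: pool the levels of a terminal up to $t_v$.** The aim is to produce weights $w_u$ to which Lemma 1 applies. Fix a terminal $v$ and let $t_v=F_v(\sigma)$. As $F_v$ is nonincreasing, $m_v\le t_v\le a_v$ always. By the maximality in the definition of $F_v(\sigma)$, the mass of $x_v$ strictly above $t_v$ is less than $\sigma$: either there is no higher level, or that mass is $y_v(l)<\sigma$ for the next level $l$. Hence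
$$\kappa:=\sum_{t\le t_v}x_v(t)>1-\sigma=\frac c{1+c}.$$
Let $N_v=\{u\in N(v):p_{uv}\le t_v\}$ and, for $u\in N_v$,
$$w_u=\frac1\kappa\sum_{p_{uv}\le t\le t_v}z^t_{v,u}.$$
By (4), $w_u\le\frac1\kappa\sum_{t\le t_v}x_v(t)=1$. Summing (3) over $t\le t_v$, and noting that every $u$ occurring there has $p_{uv}\le t\le t_v$, we get $\kappa\sum_{u\in N_v}w_u\ge\kappa\, r(v)$, so $\sum_{u\in N_v}w_u\ge r(v)$.

**Step 4: the pooled neighbors are up with probability at least $\min\{1,cw_u\}$.** By (5), $y_u(p_{uv})\ge\kappa w_u\ge\frac c{1+c}w_u$. By (6), $a_u\ge p_{uv}$ means $\theta_u\le y_u(p_{uv})$, so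
$$\Pr[a_u\ge p_{uv}]=\min\{1,(1+c)y_u(p_{uv})\}\ge\min\{1,cw_u\}, \tag{8}$$
independently over $u\in N_v$. Let $X_v=|\{u\in N_v:a_u\ge p_{uv}\}|$. For $u\in N_v$ we have $a_v\ge t_v\ge p_{uv}$ with certainty, so each counted $u$ gives an activated edge and $A_v\ge X_v$. Lemma 1 with $N=N_v$, $r=r(v)$ yields
$$\mathbb E(r(v)-X_v)^+\le D_k(c). \tag{9}$$

The two factors explain $\sigma$: the pooled fraction is at least $1-\sigma$ and the boost is $1/\sigma$, so the surplus is $(1-\sigma)/\sigma=c$.

**Step 5: add up.** Let $M=\sum_vm_v$. By Lemma 4, $M\le\mathrm{LP}^*$. Define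
$$\Phi(a)=\sum_ua_u+\sum_{v\text{ terminal}}m_v\,(r(v)-X_v)^+ .$$
By Step 1 and $A_v\ge X_v$, the final power is at most $\Phi(a)$. By (7) and (9),
$$\mathbb E\,\Phi\le M+(1+c)(\mathrm{LP}^*-M)+D_k(c)M=(1+c)(\mathrm{LP}^*-M)+(1+D_k(c))M. \tag{10}$$
Both $\mathrm{LP}^*-M$ and $M$ are nonnegative, so $\mathbb E\,\Phi\le(1+\max\{c,D_k(c)\})\mathrm{LP}^*$.

**Step 6: remove the randomness.** We find a fixed $a$ with $\Phi(a)\le\mathbb E\,\Phi$ by conditional expectations. The $a_u$ are independent, and each takes at most $\deg(u)+1$ values, whose rational probabilities are read off from the lengths of the intervals of $F_u$ inside $(0,\sigma]$. The sets $N_v$ do not depend on the random choices. Suppose some of the $a_u$ have been fixed to possible values. Then $X_v$ is a constant plus a sum of independent Bernoulli variables with success probabilities $\rho_1,\rho_2,\dots$ given by (8). If $P_i(j)$ is the probability that exactly $j$ of the first $i$ succeed, then $P_i(j)=(1-\rho_i)P_{i-1}(j)+\rho_iP_{i-1}(j-1)$. This computes the distribution of $X_v$ exactly, with denominators dividing the product of those of the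 $\rho_i$, hence with polynomially many bits. So the conditional expectation of $\Phi$, which is a sum of terms each involving a single $a_u$ or a single $X_v$, is computable in polynomial time. Fix the $a_u$ one by one, each time to a possible value that minimizes the conditional expectation. The minimum is at most the average, so the conditional expectation never increases, and at the end $\Phi(a)\le\mathbb E\,\Phi$. Every value chosen is in the range of $F_u$ on $(0,\sigma]$, so $a_v\ge t_v\ge m_v$ still holds, and the repair of Step 1 gives a feasible solution of power at most $\Phi(a)$.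

**Step 7: choose $c$.** For $c=5/4$, Lemma 2 gives $D_k(c)\le\frac{5/4}{4\cdot 1/4}=\frac54=c$ for every $k$. The ratio is $1+\frac54=\frac94$. This proves Theorem 1. $\blacksquare$

## 6. The Poisson shortfall as a Gamma integral

To lower the ratio we need $D_k(c)\le c$ for smaller $c$, that is, a better estimate of $f_r(c)$ for $c$ close to $1$. The bound (2) uses only the variance.

**Lemma 5.** For $\varepsilon>0$ and all $r\ge1$,
$$f_r(1+\varepsilon)\le\frac1{\sqrt{2\pi e}}\Bigl(\frac1{2\varepsilon}+\frac13\Bigr).$$

**Step 1: turn the sum into an integral.** Let $\pi_j=e^{-\mu}\mu^j/j!$ and $\pi_{-1}=0$, so $\frac{d}{d\mu}\pi_j=\pi_{j-1}-\pi_j$. Differentiating $\mathbb E(r-\mathrm{Poi}(\mu))^+=\sum_{j=0}^{r-1}(r-j)\pi_j$ and shifting the index in one half gives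
$$\frac d{d\mu}\mathbb E(r-\mathrm{Poi}(\mu))^+=\sum_{j=0}^{r-1}\bigl((r-j-1)-(r-j)\bigr)\pi_j=-\Pr[\mathrm{Poi}(\mu)\le r-1].$$
Likewise $\frac{d}{d\mu}\Pr[\mathrm{Poi}(\mu)\le r-1]=\sum_{j=0}^{r-1}(\pi_{j-1}-\pi_j)=-\pi_{r-1}$. So $\Pr[\mathrm{Poi}(\mu)\le r-1]=\Pr[\Gamma_r>\mu]$, where $\Gamma_r$ has density $x^{r-1}e^{-x}/(r-1)!$ on $x>0$: both sides have derivative $-\mu^{r-1}e^{-\mu}/(r-1)!$ and tend to $0$ as $\mu\to\infty$. Since $\mathbb E(r-\mathrm{Poi}(\mu))^+\to0$ as $\mu\to\infty$, for $c=1+\varepsilon$,
$$f_r(c)=\int_{cr}^\infty\Pr[\Gamma_r>\mu]\,d\mu=\mathbb E(\Gamma_r-cr)^+ .$$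

**Step 2: separate the dependence on $r$.** Substitute $x=rt$ and put $\phi(t)=t-1-\ln t$, so that $t^re^{-rt}=e^{-r}e^{-r\phi(t)}$. Then
$$f_r(c)=\frac{r^{r+1}}{(r-1)!}\int_c^\infty(t-c)t^{r-1}e^{-rt}dt=\frac{r^{r+1}e^{-r}}{(r-1)!}\int_c^\infty\frac{t-c}te^{-r\phi(t)}dt\le\frac{r^{3/2}}{\sqrt{2\pi}}\int_c^\infty\frac{t-c}te^{-r\phi(t)}dt,$$
where the inequality uses $(r-1)!=r!/r$ and the Stirling bound $r!\ge\sqrt{2\pi r}\,(r/e)^r$.

**Step 3: integrate by parts to gain a factor $1/r$.** Since $\phi'(t)=(t-1)/t$, we have $\frac{t-c}t=\frac{t-c}{t-1}\phi'(t)$. The boundary terms of $-\frac1r\frac{t-c}{t-1}e^{-r\phi(t)}$ vanish: at $t=c$ because of the factor $t-c$, at infinity because $\phi\to\infty$. As $\frac d{dt}\frac{t-c}{t-1}=\frac{c-1}{(t-1)^2}$,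
$$\int_c^\infty\frac{t-c}{t-1}\phi'(t)e^{-r\phi(t)}dt=\frac1r\int_c^\infty\frac{c-1}{(t-1)^2}e^{-r\phi(t)}dt,$$
and therefore
$$f_r(c)\le\frac\varepsilon{\sqrt{2\pi}}\int_c^\infty\frac{\sqrt r\,e^{-r\phi(t)}}{(t-1)^2}\,dt .$$

**Step 4: eliminate $r$.** For fixed $\phi>0$, the function $\sqrt r\,e^{-r\phi}$ of real $r>0$ is maximal at $r=1/(2\phi)$, so $\sqrt r\,e^{-r\phi}\le(2e\phi)^{-1/2}$.

**Step 5: bound $\phi$ from below.** For $\tau\ge0$, $\ln(1+\tau)\le\frac{\tau(6+\tau)}{6+4\tau}$. Indeed there is equality at $0$, and the derivative of right minus left is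
$$\frac{36+12\tau+4\tau^2}{(6+4\tau)^2}-\frac1{1+\tau}=\frac{4\tau^3}{(6+4\tau)^2(1+\tau)}\ge0 .$$
With $t=1+\tau$ this gives $2\phi(t)=2\tau-2\ln(1+\tau)\ge\frac{6\tau^2}{6+4\tau}=\frac{\tau^2}{1+2\tau/3}$, so
$$(2\phi(t))^{-1/2}\le\frac{\sqrt{1+2\tau/3}}\tau\le\frac{1+\tau/3}\tau .$$

**Step 6: integrate.** Steps 3–5 give
$$f_r(c)\le\frac\varepsilon{\sqrt{2\pi e}}\int_\varepsilon^\infty\Bigl(\frac1{\tau^3}+\frac1{3\tau^2}\Bigr)d\tau=\frac\varepsilon{\sqrt{2\pi e}}\Bigl(\frac1{2\varepsilon^2}+\frac1{3\varepsilon}\Bigr)=\frac1{\sqrt{2\pi e}}\Bigl(\frac1{2\varepsilon}+\frac13\Bigr).\qquad\square$$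

**Proof of Theorem 2.** Take $c=1.117$, so $\varepsilon=0.117$. Here $\frac1{2\varepsilon}<4.2736$, $\frac13<0.3334$ and $\sqrt{2\pi e}>4.1327$, so Lemma 5 gives $D_k(c)\le4.607/4.1327<1.1148<c$ for every $k$. Theorem 1 gives ratio $1+c=2.117$.

For $k\le6$ take $c=1$. With $\mu=r$ we have $j\pi_j=r\pi_{j-1}$, so for $\nu\sim\mathrm{Poi}(r)$
$$f_r(1)=\sum_{j\le r}(r-j)\pi_j=r\Pr[\nu\le r]-r\Pr[\nu\le r-1]=r\pi_r=r\cdot\frac{e^{-r}r^r}{r!}\le\sqrt{\frac r{2\pi}},$$
again by the Stirling bound. For $r\le6$ this is at most $\sqrt{6/2\pi}<1$, so $\max\{1,D_k(1)\}=1$ and Theorem 1 gives ratio $2$. $\blacksquare$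

## 7. Vertex Cover inside the problem

A *vertex cover* of a graph is a set of vertices that meets every edge; Vertex Cover asks for a smallest one. To prove Theorem 3 we want an instance in which every vertex of a graph $H$ is either "raised" at a fixed cost $W$ or left unraised almost for free, and in which the ends of an edge cannot both be unraised.

Try this for a single edge $uv$. To protect it, let $v$ demand the edge to $u$, or else pay for substitutes. If $v$ is unraised it must still reach $u$, so it pays the threshold $p_{uv}$; but $u$ when raised pays about $p_{uv}$ too. With symmetric thresholds the unraised end pays as much as the raised one. The way out is to use different scales: let $v$'s raised level be $K$ times that of $u$, and keep costs balanced by splitting $u$ into $K$ copies. Concretely, take $K$ clones of $u$ and one clone of $v$, all joined to it with threshold $K$, and let $v$ demand $K$ edges. Either $v$ is at power $K$ and all $K$ clones of $u$ are at power $K$, with total $K^2$ for $u$ and only $K$ for $v$; or $v$ goes to power $K^2$ and uses hubs at that level, which many copies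 of the whole construction share. Each way of covering the edge costs about $W=K^2$. With more scales this handles any properly colored graph.

**Gadget.** Let $H=(U,F)$ be a graph with at least one edge, properly colored with colors $1,\dots,q$, and let $K\ge2$ and $T\ge1$ be integers. Put
$$R_j=K^j,\quad N_j=K^{q-j}\ (1\le j\le q),\qquad b_1=0,\quad b_j=R_{j-1}\ (j\ge2),\qquad W=K^q=N_jR_j .$$
Take $T$ disjoint copies of $H$, and in each copy replace every vertex $v$ of color $j$ by $N_j$ nodes, its *clones*. If $uv\in F$ with $\mathrm{color}(u)=i<j=\mathrm{color}(v)$, join every clone of $u$ to every clone of $v$ in the same copy, with threshold $R_i$. The demand $r(v')$ of a clone $v'$ is its number of neighbors of lower color. Let $\rho\ge1$ be the maximum demand of a clone. For each color $j$ add one set $Z_j$ of $\rho$ *hubs*, common to all copies, each joined to all clones of color $j$ with threshold $R_j$. Each hub has demand $1$ and a private pendant node of demand $0$, joined with threshold $R_j$.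

**Lemma 6.** (i) From a feasible assignment $a$ of the gadget one obtains in polynomial time a vertex cover of $H$ of size at most $\mathbf a(V)/(WT)$. (ii) From a vertex cover $C$ of $H$ one obtains a feasible assignment of value at most $TW|C|+T|U|W/K+2\rho qW$.

**Proof of (i).** Call a clone of color $j$ *raised* if its power is at least $R_j$. First we show that every edge $u'v'$ between clones, of colors $i<j$, has a raised end. Suppose $v'$ is not raised. Its activated edges have threshold below $R_j$. Its edges to hubs and to clones of higher color have threshold $R_j$, so its activated edges all go to clones of lower color. There are exactly $r(v')$ such edges and at least $r(v')$ must be activated, so all are. In particular $u'v'$ is activated, so $u'$ has power at least $R_i$ and is raised.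

Now let $uv\in F$ and look at one copy. All clones of $u$ are adjacent to all clones of $v$. So if some clone of $u$ is not raised, all clones of $v$ are raised. Hence in copy $s$ the set $C_s$ of vertices all of whose clones are raised is a vertex cover of $H$. Each $v\in C_s$ of color $j$ accounts for power at least $N_jR_j=W$, so $\sum_sW|C_s|\le\mathbf a(V)$, and some $s$ has $|C_s|\le\mathbf a(V)/(WT)$.

**Proof of (ii).** In every copy give clones of $v\in C$ of color $j$ power $R_j$, and the other clones of color $j$ power $b_j$. Give the hubs in $Z_j$ and their pendants power $R_j$. A clone $v'$ of $v\in C$ has all its $\rho\ge r(v')$ hub edges activated. If $v\notin C$ has color $j$, all neighbors of $v$ are in $C$. A lower neighbor has color $i\le j-1$, its clones have power $R_i$, and $R_i\le R_{j-1}=b_j$; so all $r(v')$ edges from $v'$ to lower colors are activated. (For $j=1$ the demand is $0$.) Each hub has its pendant edge. For the value, the clones of $C$ cost $TW|C|$. Since $N_jb_j\le K^{q-1}=W/K$, the other clones cost at most $T|U|W/K$. Hubs and pendants cost $2\rho\sum_jR_j\le2\rho qW$. $\square$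

To apply this to a Vertex Cover instance $G=(V_0,E_0)$ directly, we would color $G$ properly. That can require $n=|V_0|$ colors, and then $N_1=K^{n-1}$ is exponential. So we first replace $G$ by a graph with a constant number of colors whose covers correspond to those of $G$.

**Step 1: reduce to $q$ colors.** Let $G$ have at least one edge, let $\tau\ge1$ be its minimum cover size, and let $q\ge2$. Let $H$ have vertex set $U=V_0\times\{1,\dots,q\}$, with $(u,i)$ adjacent to $(v,j)$ iff $uv\in E_0$ and $i\ne j$. Then $i$ is a proper color of $(v,i)$. A cover of $G$ of size $\tau$ gives one of $H$ of size $q\tau$, by taking all copies of its vertices. Conversely, let $C$ be a cover of $H$, and let $B$ be the set of $v\in V_0$ with at least two copies outside $C$. If $u,v\in B$ were adjacent in $G$, we could choose $(u,i)\notin C$ and then, among the at least two copies of $v$ outside $C$, some $(v,j)$ with $j\ne i$; this edge of $H$ would be uncovered. So $B$ is independent and $V_0\setminus B$ is a cover of $G$. Each of its vertices has at least $q-1$ copies in $C$, so its size is at most $|C|/(q-1)$.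

**Step 2: choose the parameters.** They must make the last two terms in Lemma 6(ii) negligible and keep the size polynomial. Given $0<\delta\le1$, fix $q$, and let $K=\lceil n/\delta\rceil\ge2$ and $T=\lceil2\rho/\delta\rceil$. A clone has at most $n\sum_iN_i\le nqK^{q-1}$ lower neighbors, so $\rho\le nqK^{q-1}$, and for constant $q$ and $\delta$ the instance has polynomial size. With $|U|=nq$ and a cover of $H$ of size $q\tau$, Lemma 6(ii) gives
$$\mathrm{OPT}\le TqW\tau+TqW\frac nK+2\rho qW\le TqW(\tau+2\delta)\le TqW\tau(1+2\delta).$$

**Step 3: transfer the approximation.** An $\alpha$-approximate solution has value at most $\alpha\,TqW\tau(1+2\delta)$. By Lemma 6(i) it yields a cover of $H$ of size at most $\alpha q\tau(1+2\delta)$, and by Step 1 a cover of $G$ of size at most $\alpha(1+2\delta)\frac q{q-1}\tau$. For constant $\alpha$ and $\varepsilon>0$, choosing $\delta$ small and $q$ large makes this at most $(\alpha+\varepsilon)\tau$. (Graphs with no edges are trivial.)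

**Step 4: quote the hardness of Vertex Cover.** Khot–Regev (J. Comput. Syst. Sci. 2008): under the Unique Games Conjecture, Vertex Cover is NP-hard to approximate within $2-\varepsilon$ for every $\varepsilon>0$. Dinur–Safra (Ann. of Math. 2005): Vertex Cover is NP-hard to approximate within any constant below $10\sqrt5-21\approx1.3606$. If $\alpha$ is below $2$, or below $1.3606$ respectively, then so is $\alpha+\varepsilon$ for small $\varepsilon$, and the two consequences in Theorem 3 follow.

It remains to locate the integrality gap, the supremum of $\mathrm{OPT}/\mathrm{LP}^*$ over instances with $\mathrm{LP}^*>0$.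

## 8. The integrality gap from complete graphs

The solutions in Theorem 2 have power at most $2.117\,\mathrm{LP}^*$, since Theorem 1 compares with $\mathrm{LP}^*$. So the gap is at most $2.117$. For the lower bound, use the gadget with $H=K_q$, $q\ge2$, all colors distinct: the fractional solution will put every vertex "half in the cover".

**Step 1: the integral optimum.** Every vertex cover of $K_q$ has at least $q-1$ vertices, so Lemma 6(i) gives $\mathrm{OPT}\ge TW(q-1)$.

**Step 2: a fractional solution.** For clones $v'$ of color $j$ set $x_{v'}(b_j)=x_{v'}(R_j)=\frac12$. Both levels belong to $L_{v'}$: $R_j$ because of the hub edges, $b_1=0$ trivially, and $b_j=R_{j-1}$ for $j\ge2$ because $v'$ has a neighbor of color $j-1$. They are distinct. Hubs in $Z_j$ and their pendants have $x(R_j)=1$. For a clone $v'$ of positive demand, which has color $j\ge2$, set $z^{b_j}_{v',u'}=\frac12$ on all $r(v')$ edges to lower colors, and set $z^{R_j}_{v',h}=\frac12$ for $r(v')$ of its hubs $h$. For each hub set $z^{R_j}=1$ on its pendant edge. All other $z$ are $0$.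

**Step 3: check (3)–(5).** For a clone at $t=b_j$: the lower edges have thresholds $R_i\le b_j$, so they are admissible, and the left side of (3) is $\frac12r(v')=r(v')x_{v'}(b_j)$. At $t=R_j$ the hub edges have threshold $R_j$ and again give $\frac12r(v')$. At other levels $x_{v'}=0$. Each $z$ is $\frac12$, so (4) holds. In (5), a lower neighbor $u'$ of color $i$ carries a total of $\frac12=y_{u'}(R_i)$, and a hub carries at most $\frac12\le1=y_h(R_j)$. For a hub, (3)–(5) read $1\ge1$, $1\le1$, and $1\le y(R_j)=1$ at the pendant.

**Step 4: compare.** The clones of one color in one copy cost $\frac12N_j(b_j+R_j)\le\frac W2+\frac W{2K}$. So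
$$\mathrm{LP}^*\le TWq\Bigl(\frac12+\frac1{2K}\Bigr)+2\rho qW,\qquad\frac{\mathrm{OPT}}{\mathrm{LP}^*}\ge\frac{q-1}{q\bigl(\frac12+\frac1{2K}\bigr)+2q\rho/T}.$$
For fixed $q$ and $K$, $\rho$ is fixed; let $T\to\infty$, and then $K\to\infty$. The right side tends to $2-\frac2q$. Since $q$ is arbitrary, the gap is at least $2$. This completes the proof of Theorem 3. $\blacksquare$

## 9. Asymmetric thresholds: the price is $\ln\beta$

Now let $v$ need power $p_{vu}$ and $u$ need power $p_{uv}$ for the edge $uv$ to be active, with $p_{uv}\le\beta p_{vu}$ for all ordered pairs. In Section 5, symmetry entered when a repair edge at $v$ was bought at its other end for at most $m_v$. Now that price becomes $\beta m_v$, and we compensate by making the shortfall small with a larger $c$.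

**Lemma 7.** For $c\ge2$ and every $k$, $D_k(c)\le e^{1-c}$.

**Proof.** Let $s=\ln c\ge\ln2$. For integers $x$ we have $x^+\le e^{-s}e^{sx}$: this is clear for $x\le0$, and for $x\ge1$, $x\le2^{x-1}\le e^{s(x-1)}$. Since $\mathbb E\,e^{-s\,\mathrm{Poi}(cr)}=e^{-cr(1-e^{-s})}$ and $e^{-s}=1/c$,
$$f_r(c)\le\frac1c\,e^{sr-cr(1-e^{-s})}=\frac1c\bigl(c\,e^{1-c}\bigr)^r\le\frac1c\cdot c\,e^{1-c}=e^{1-c},$$
using $ce^{1-c}\le1$ and $r\ge1$. $\square$

**Step 1: rerun the algorithm.** We list every place where the argument of Sections 4 and 5 changes. Put $L_v=\{0\}\cup\{p_{vu}:u\in N(v)\}$ and let $m_v$ be the $r(v)$-th smallest $p_{vu}$ for a terminal $v$, and $0$ otherwise. The variable $z^t_{v,u}$ exists for $t\in L_v$, $t\ge p_{vu}$. Constraint (3) sums over $u$ with $p_{vu}\le t$, (4) is as before, and (5) reads $\sum_{t\ge p_{vu}}z^t_{v,u}\le y_u(p_{uv})$, where $p_{uv}\in L_u$. The proof of $\mathrm{LP}^*\le\mathrm{OPT}$ carries over: an activated edge has $p_{vu}\le a_v$ and $y_u(p_{uv})=1$. The proof of Lemma 4 carries over with $p_{vu}$ in place of $p_{uv}$, so $F_v\ge m_v$, $M\le\mathrm{LP}^*$, and (7) holds.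 With $t_v=F_v(\sigma)$ and $\kappa>\frac c{1+c}$ as before, put $N_v=\{u:p_{vu}\le t_v\}$ and $w_u=\frac1\kappa\sum_{p_{vu}\le t\le t_v}z^t_{v,u}$. Then $w_u\le1$ by (4), $\sum_{u\in N_v}w_u\ge r(v)$ by (3), and $y_u(p_{uv})\ge\kappa w_u$ by (5), so $\Pr[a_u\ge p_{uv}]\ge\min\{1,cw_u\}$ independently over $N_v$. Let $X_v$ count the $u\in N_v$ with $a_u\ge p_{uv}$. As $a_v\ge t_v\ge p_{vu}$ for these, $A_v\ge X_v$, and (9) holds by Lemma 1.

**Step 2: pay for repair.** Let $\hat\beta$ be the largest ratio $p_{uv}/p_{vu}$ occurring in the instance over ordered pairs with $p_{vu}>0$, and $\hat\beta=1$ if all thresholds are $0$. It is rational, $1\le\hat\beta\le\beta$, and $p_{uv}\le\hat\beta p_{vu}$ always, since $p_{vu}=0$ forces $p_{uv}=0$. A repair for $v$ uses non-activated edges with $p_{vu}\le m_v$, of which there are at least $r(v)-A_v$; since $a_v\ge m_v$, raising $u$ to $p_{uv}\le\hat\beta m_v$ activates the edge. With $\Phi(a)=\sum_ua_u+\sum_v\hat\beta m_v(r(v)-X_v)^+$, summed over terminals $v$, (10) becomes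
$$\mathbb E\,\Phi\le(1+c)(\mathrm{LP}^*-M)+(1+\hat\beta D_k(c))M\le\bigl(1+\max\{c,\hat\beta D_k(c)\}\bigr)\mathrm{LP}^* .$$
The derandomization is unchanged, with the rational coefficients $\hat\beta m_v$ in place of $m_v$.

**Step 3: choose $c$.** We want $c$ rational, $c\ge2$ and $\hat\beta e^{1-c}\le c$; by Lemma 7 the ratio is then $1+c$. If $\hat\beta\le5$, take $c=2$: $\hat\beta e^{-1}\le5/e<2=c$, and the ratio is $3$. If $\hat\beta>5$, compute a rational $c$ with $1+\ln\hat\beta-\frac15\le c\le1+\ln\hat\beta$. As $\ln5>1.6$, $c\ge2.4$, and $\hat\beta e^{1-c}\le e^{1/5}<2\le c$. The ratio is $1+c\le2+\ln\hat\beta\le2+\ln\beta$. In both cases it is at most $2+\max\{1,\ln\beta\}$, which is the first part of Theorem 4.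

**Step 4: the lower bound, from Set Cover.** Here we show that the logarithm is unavoidable. In Set Cover one is given sets with union $X$ and wants the fewest sets covering $X$. Trevisan (STOC 2001) proved that there is a constant $C$ such that for all sufficiently large constants $B$, Set Cover with sets of size at most $B$ is NP-hard to approximate within $\ln B-C\ln\ln B$. Given a large constant $\beta$, let $B$ be the largest integer with $\beta':=B\ln B\le\beta$, and let $\beta_0$ be a rational with $1/\beta\le\beta_0\le2/\beta'$, which exists since $1/\beta\le1/\beta'$. Given such a Set Cover instance with nonempty $X$ and optimum $\tau$, we have $|X|\le B\tau$. Make each element $e$ a node of demand $1$ and each set $S$ a node of demand $0$. For $e\in S$ add the edge $eS$, with threshold $\beta_0$ at $e$ and $1$ at $S$. The hypothesis on ratios holds: $1\le\beta\beta_0$, and $\beta_0\le2/\beta'\le1\le\beta$ for large $\beta$.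

In a feasible assignment every element has power at least $\beta_0$ and lies in some set of power at least $1$. So the sets of power at least $1$ form a cover, whose size is at most the value of the assignment. Conversely a cover $\mathcal C$ gives a feasible assignment of value $\beta_0|X|+|\mathcal C|$. Hence
$$\mathrm{OPT}=\beta_0|X|+\tau\le\tau\Bigl(1+\frac{2}{B\ln B}\cdot B\Bigr)=\tau\Bigl(1+\frac2{\ln B}\Bigr),$$
and an $\alpha$-approximation gives a cover of size at most $\alpha(1+2/\ln B)\tau$. So, unless P=NP,
$$\alpha\ge\frac{\ln B-C\ln\ln B}{1+2/\ln B}=\ln B-O(\ln\ln B).$$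
The last equality holds because $\frac1{1+2/\ln B}\ge1-\frac2{\ln B}$ loses at most an additive $2$. By the choice of $B$, $(B+1)\ln(B+1)>\beta$, so $\ln\beta<\ln(B+1)+\ln\ln(B+1)=\ln B+O(\ln\ln B)$, and $\ln\ln B\le\ln\ln\beta$. Therefore $\alpha\ge\ln\beta-O(\ln\ln\beta)$, which proves the second part of Theorem 4. $\blacksquare$
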